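\title{A ring in which square roots of one lift but idempotents do not}

\begin{abstract}
A ring is an exchange ring if idempotents lift modulo every left ideal, and it is left $\sqrt1$-lifting if square roots of $1$ lift modulo every left ideal. The two properties are equivalent when $2$ is a unit, and it has been conjectured that every left $\sqrt1$-lifting ring is an exchange ring. We disprove the conjecture by constructing an $\mathbb F_2$-algebra $R$ that is left and right $\sqrt1$-lifting and has a two-sided ideal $I$ with $R/I\cong\mathbb F_2\times\mathbb F_2$ such that an idempotent of $R/I$ does not lift to $R$. The ring consists of creation and annihilation operators over a commutative ring without nontrivial idempotents, and the obstruction to lifting is a trace with values in that commutative ring. We also show that a left $\sqrt1$-lifting ring $R$ is an exchange ring if and only if $R/2R$ is, and that the conjecture holds when $R/2R$ satisfies a polynomial identity or has all its nilpotent elements in a nil ideal.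
\end{abstract}

\section{Two lifting problems}\label{sec:intro}

Rings are associative with identity, the zero ring is allowed, and an ideal is two-sided unless it is called a left ideal.

\begin{definition}\label{def:lifting}
A ring $R$ is an \emph{exchange ring} if for every left ideal $L$ and every $x\in R$ with $x^2-x\in L$ there is an idempotent $e\in R$ with $e-x\in L$. It is \emph{left $\sqrt1$-lifting} if for every left ideal $L$ and every $b\in R$ with $1-b^2\in L$ there is $\omega\in R$ with $\omega^2=1$ and $\omega-b\in L$. It is \emph{right $\sqrt1$-lifting} if the opposite ring $R^{\mathrm{op}}$ is left $\sqrt1$-lifting.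
\end{definition}

By a classical result of Nicholson, the first condition is equivalent to Warfield's original definition of exchange rings, and it is left-right symmetric.

Both definitions ask that an approximate solution of a quadratic equation, $X^2=X$ or $X^2=1$, be corrected to an exact one, with a correction no larger than the error. For a given $x$ the smallest left ideal containing the error is $R(x-x^2)$, and for a given $b$ it is $R(1-b^2)$. The definitions are therefore equivalent to the following conditions on elements:
\begin{align}
&\text{for every $x\in R$ there is $e\in R$ with $e^2=e$ and $e-x\in R(x-x^2)$;}\label{eq:E}\\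
&\text{for every $b\in R$ there is $\omega\in R$ with $\omega^2=1$ and $\omega-b\in R(1-b^2)$.}\label{eq:S}
\end{align}
Each of these conditions passes to factor rings (lift the given element, solve in $R$, and project), and a finite product of rings satisfies it if and only if every factor does (solve coordinate by coordinate). We use these two facts freely.

When $2$ is invertible, an affine change of variable carries one equation to the other. This gives the following known fact.

\begin{proposition}\label{prop:twounit}
If $2$ is a unit of $R$, then $R$ is an exchange ring if and only if $R$ is left $\sqrt1$-lifting.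
\end{proposition}

\begin{proof}
The map $x\mapsto 1-2x$ is a bijection of $R$. With $b=1-2x$ and $\omega=1-2e$ we have $1-b^2=4(x-x^2)$, $1-\omega^2=4(e-e^2)$ and $\omega-b=-2(e-x)$. Since $2$ is a central unit, \eqref{eq:E} for $x$ and $e$ is the same as \eqref{eq:S} for $b$ and $\omega$.
\end{proof}

Without the hypothesis on $2$, one implication fails already for $R=\mathbb Z/16\mathbb Z$. This is an exchange ring: if $x$ is even, then $1-x$ is a unit and $e=0$ satisfies \eqref{eq:E}; if $x$ is odd, then $x$ is a unit and $e=1$ does. But for $b=3$ the candidates in \eqref{eq:S} are $\omega\in 3+8R=\{3,11\}$, and both have square $9\neq1$. The other implication is Conjecture~3.4 of \cite{source}: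
\begin{quote}
\emph{Any left $\sqrt1$-lifting ring is an exchange ring.}
\end{quote}

The simplest cases support it. Besides Proposition~\ref{prop:twounit}, consider a ring with $2=0$ and without nonzero nilpotent elements. There $\omega^2=1$ means $(\omega-1)^2=0$, so $\omega=1$, and \eqref{eq:S} for $b=1+x$ says that $x=rx^2$ for some $r$. As we shall see in Section~\ref{sec:positive}, $rx$ is then an idempotent of the required kind. The same computation shows where the conjecture is vulnerable. Suppose that $2=0$ in $R$ and $R/I\cong\mathbb F_2\times\mathbb F_2$. The only square root of $1$ in $R/I$ is $1$, so lifting square roots of $1$ modulo $I$ demands nothing, while lifting the idempotent $(0,1)$ is a genuine demand. The problem is to make this demand fail while \eqref{eq:S} holds for \emph{every} element of $R$. This can be done.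

\begin{theorem}\label{thm:A}
There is an $\mathbb F_2$-algebra $R$ with an ideal $I$, $R/I\cong\mathbb F_2\times\mathbb F_2$, such that $R$ is left and right $\sqrt1$-lifting but some idempotent of $R/I$ does not lift to an idempotent of $R$. In particular, $R$ is not an exchange ring, and the conjecture is false.
\end{theorem}

The second result is not needed for the disproof. It explains why characteristic $2$ is the place to look and why the counterexample cannot be close to commutative.

\begin{theorem}\label{thm:B}
Let $R$ be a left $\sqrt1$-lifting ring.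
\begin{enumerate}
\item $R=R_1\times R_2$, where $2$ is a unit of $R_1$, $R_1$ is an exchange ring, and $8R_2=0$. The constant $8$ is optimal.
\item $R$ is an exchange ring if and only if $R/2R$ is. So if $R$ is a counterexample to the conjecture, then $R/2R$ is a counterexample with $2=0$.
\item $R$ is an exchange ring if the nilpotent elements of $R/2R$ all lie in a nil ideal, or if $R/2R$ satisfies a polynomial identity (in particular, if $R$ is commutative).
\end{enumerate}
\end{theorem}

A counterexample itself need not have characteristic $2$. Every field satisfies \eqref{eq:S}: take $\omega=b$ if $b^2=1$ and $\omega=1$ otherwise. So with $R$ as in Theorem~\ref{thm:A}, the rings $R\times\mathbb F_3$ (characteristic $6$) and $R\times\mathbb Q$ (characteristic $0$) are left $\sqrt1$-lifting, and they are not exchange rings because their factor ring $R$ is not.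

The proof of Theorem~\ref{thm:A} occupies Sections~\ref{sec:squarezero}--\ref{sec:trace}. Section~\ref{sec:squarezero} gives a sufficient condition for \eqref{eq:S} in characteristic $2$, of the form ``$x^2$ divides a large enough idempotent''. Section~\ref{sec:Lambda} introduces a commutative ring $\Lambda$ in which the obstruction to lifting idempotents is visible but \eqref{eq:S} fails. Section~\ref{sec:Fock} enlarges $\Lambda$ to the ring $R$, Section~\ref{sec:lifting} verifies the sufficient condition in $R$, and Section~\ref{sec:trace} shows that the obstruction survives. Section~\ref{sec:positive} proves Theorem~\ref{thm:B} and uses only Lemma~\ref{lem:char2} from the intervening sections.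

\section{Approximation by elements of square zero}\label{sec:squarezero}

In characteristic $2$ a square root of $1$ is $1$ plus an element of square zero.

\begin{lemma}\label{lem:char2}
Let $2=0$ in $R$. Then $R$ is left $\sqrt1$-lifting if and only if for every $x\in R$ there is $n\in R$ with
\begin{equation}\label{eq:N}
n^2=0\qquad\text{and}\qquad n-x\in Rx^2 .
\end{equation}
\end{lemma}

\begin{proof}
Put $b=1+x$ and $\omega=1+n$. Since $2=0$, we have $1-b^2=x^2$, $\omega^2=1+n^2$ and $\omega-b=n-x$. So \eqref{eq:S} for $b$ and $\omega$ is \eqref{eq:N} for $x$ and $n$.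
\end{proof}

To see what \eqref{eq:N} asks, let $R$ be the endomorphism ring of a vector space. Then $n-x\in Rx^2$ means that $n$ agrees with $x$ on $\ker x^2$, and one may take $n=x\rho$ with $\rho$ a projection onto $\ker x^2$: the map $x$ preserves $\ker x^2$, so $n^2=x\rho x\rho=x^2\rho=0$. In a general ring such projections are not available. The next lemma shows that one splitting is enough, and that it may be the splitting of any element in the coset $x+Rx^2$. An element $v$ is \emph{regular} if $vdv=v$ for some $d$.

\begin{lemma}\label{lem:regular}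
Let $R$ be any ring, $x\in R$, and let $v\in x+Rx^2$ and $d\in R$ satisfy $vdv=v$. Then $n=(1-dv)v$ satisfies \eqref{eq:N}.
\end{lemma}

\begin{proof}
Since $v(1-dv)=0$, we have $n^2=(1-dv)\,v(1-dv)\,v=0$. Write $v=x+rx^2$. Then $v^2=vx+vrx^2=(1+rx+vr)x^2\in Rx^2$, and so $n-x=(v-x)-dv^2\in Rx^2$.
\end{proof}

For instance, a ring with $2=0$ in which every element is regular is left $\sqrt1$-lifting (take $v=x$). In general we have to find a regular element in $x+Rx^2$, and the cheapest regular elements are the right invertible ones. Suppose that $cd=1$ for some $c\in Rx^2$ and $d\in R$. Then $f=dc$ is an idempotent in $Rx^2$, and left multiplication by $c$ kills $(1-f)R$ and maps $fR$ isomorphically onto $R$. Let $v=c+x(1-f)$, the element that multiplies like $c$ on $fR$ and like $x$ on $(1-f)R$. It lies in $x+Rx^2$, and $vd=1$ because $(1-f)d=0$. So $vdv=v$, and Lemma~\ref{lem:regular} applies.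

In a ring with a quotient $\mathbb F_2\times\mathbb F_2$ the equation $cd=1$ has no solution with $c\in Rx^2$ when $x$ maps to a nonunit. We therefore replace $1$ by an idempotent $g$, which will lie in the ideal $I$. Regularity of $v$ then requires $gv=v$. We cannot expect $gx=x$ for $x\notin I$, but we may replace $x$ by $y=x-x^2$, which lies in the same coset of $Rx^2$ and which lies in $I$ because $R/I$ satisfies $X^2=X$.

\begin{lemma}\label{lem:room}
Let $R$ be any ring, $x\in R$ and $y=x-x^2$. Suppose that $g,c_0,d\in R$ satisfy
\[
gy=y,\qquad gc_0=c_0,\qquad dg=d,\qquad c_0x^2d=g .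
\]
Then there is $n\in R$ with $n^2=0$ and $n-x\in Rx^2$.
\end{lemma}

\begin{proof}
Put $c=c_0x^2$, $f=dc$ and $v=c+y(1-f)$. Since $c$ and $f$ lie in the left ideal $Rx^2$, we have $v-x=c-yf-x^2\in Rx^2$. From $cd=g$ we get $fd=dg=d$, hence $vd=cd+y(1-f)d=g$. From $gc=c$ and $gy=y$ we get $gv=v$. Thus $vdv=gv=v$, and Lemma~\ref{lem:regular} applies.
\end{proof}

\section{A chain of lines}\label{sec:Lambda}

From here to the end of Section~\ref{sec:trace}, $K=\mathbb F_2$ and $\otimes=\otimes_K$ unless indicated otherwise.

We start from a commutative ring with a quotient $K\times K$ and no idempotents except $0$ and $1$. The simplest one is $K[s]$, with the ideal $J=s(1-s)K[s]$ of polynomials vanishing at $0$ and $1$. But Lemma~\ref{lem:room} needs elements of the ideal that act as an identity on a given $y$, and in the domain $K[s]$ the equation $uy=y$ with $y\ne0$ forces $u=1\notin J$. We make room by gluing infinitely many lines end to end and moving the two evaluation points to infinity.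

Let $\Lambda$ be the set of families $f=(f_i)_{i\in\mathbb Z}$ of polynomials $f_i\in K[s]$ such that
\begin{itemize}
\item $f_i(1)=f_{i+1}(0)$ for all $i$, and
\item there are constants $\varepsilon_-(f),\varepsilon_+(f)\in K$ with $f_i=\varepsilon_-(f)$ for all $i\ll0$ and $f_i=\varepsilon_+(f)$ for all $i\gg0$.
\end{itemize}
Both conditions are preserved by componentwise sums and products, so $\Lambda$ is a commutative $K$-algebra and $\varepsilon_\pm\colon\Lambda\to K$ are homomorphisms. The ideal $J=\ker\varepsilon_-\cap\ker\varepsilon_+$ consists of the families with finitely many nonzero components. Three kinds of elements will be used: a step $\theta\in\Lambda$, plateaus $u_N\in J$ for $N\ge0$, and bumps $p_k\in J$ for $k\in\mathbb Z$. Their components are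
\[
\theta_i=\begin{cases}0,& i<0,\\ s,& i=0,\\ 1,& i>0,\end{cases}\qquad
(u_N)_i=\begin{cases}1,& |i|\le N,\\ s,& i=-N-1,\\ 1-s,& i=N+1,\\ 0,& |i|>N+1,\end{cases}\qquad
(p_k)_i=\begin{cases}s-s^2,& i=k,\\ 0,& i\neq k.\end{cases}
\]
Note that $\theta-\theta^2=p_0$.

\begin{lemma}\label{lem:Lambda}
\begin{enumerate}
\item[(a)] The map $(\varepsilon_-,\varepsilon_+)$ induces an isomorphism $\Lambda/J\cong K\times K$, and $\theta$ maps to $(0,1)$.
\item[(b)] The only idempotents of $\Lambda$ are $0$ and $1$.
\item[(c)] If $h\in J$ and $h_i=0$ for $|i|>N$, then $u_Nh=h$. Hence every finite subset of $J$ is fixed by $u_N$ for all large $N$.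
\item[(d)] If $0\neq\lambda\in\Lambda$, then $\dim_K\lambda J=\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The images $(1,1)$ of $1$ and $(0,1)$ of $\theta$ span $K\times K$. (b) Each component of an idempotent is an idempotent of the domain $K[s]$, so it is $0$ or $1$, and the condition $f_i(1)=f_{i+1}(0)$ makes all components equal. (c) The element $u_N$ is $1$ wherever $h$ is nonzero. (d) Let $\lambda_k\neq0$. For each $q\in K[s]$ the family with $k$-th component $(s-s^2)q$ and all other components $0$ is in $J$, so $\lambda J$ contains a copy of $\lambda_k(s-s^2)K[s]$.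
\end{proof}

By (a) and (b), the idempotent $(0,1)$ of $\Lambda/J$ does not lift to $\Lambda$. We need a form of this obstruction that persists in noncommutative extensions, and matrix rings show what it is.

\begin{lemma}\label{lem:tracesquare}
If $C$ is a commutative ring with $2=0$ and $M=(m_{ij})\in M_k(C)$, then $\operatorname{tr}(M^2)=(\operatorname{tr}M)^2$.
\end{lemma}

\begin{proof}
Both $\operatorname{tr}(M^2)=\sum_im_{ii}^2+2\sum_{i<j}m_{ij}m_{ji}$ and $(\operatorname{tr}M)^2=\sum_im_{ii}^2+2\sum_{i<j}m_{ii}m_{jj}$ equal $\sum_im_{ii}^2$.
\end{proof}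

\begin{example}\label{ex:matrices}
Let $e\in M_k(\Lambda)$ be idempotent. By Lemma~\ref{lem:tracesquare}, $\operatorname{tr}e$ is an idempotent of $\Lambda$, so it is $0$ or $1$ and takes the same value at the two ends of the chain. Let $E_{11}$ be a diagonal matrix unit. The matrix $\theta E_{11}$ is idempotent modulo $M_k(J)$, but $e-\theta E_{11}\in M_k(J)$ would give $\operatorname{tr}e-\theta\in J$, that is, $\varepsilon_-(\operatorname{tr}e)=0$ and $\varepsilon_+(\operatorname{tr}e)=1$. So $M_k(\Lambda)$ is not an exchange ring. It is not left $\sqrt1$-lifting either. Take the scalar matrix $x=\theta\cdot1$ in \eqref{eq:N}, so that $n=\theta(1+r\theta)$. In the component $i=0$ the equation $n^2=0$ reads $s^2(1+r_0s)^2=0$ in $M_k(K[s])$; canceling $s^2$ and putting $s=0$ gives $1=0$.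
\end{example}

Finite matrices keep the obstruction but are too small for \eqref{eq:N}. We pass to operators on a free $\Lambda$-module of infinite rank, chosen so that a substitute for the trace remains defined.

\section{Creation and annihilation operators over $\Lambda$}\label{sec:Fock}

To apply Lemma~\ref{lem:room} we want to solve equations $AwB=1$, first of all for $0\neq w=\lambda\in\Lambda$. Let $H$ be a $\Lambda$-module on which $\lambda$ acts nontrivially, say $\xi(\lambda h)=1$ for some $h\in H$ and some linear functional $\xi$. If we adjoin to $\Lambda$ elements $T_h$ and $T^*_\xi$ with $\lambda T_h=T_{\lambda h}$ and $T^*_\xi T_h=\xi(h)$, then $T^*_\xi\lambda T_h=1$. We realize these relations by operators on a tensor module. The star is only part of the notation; no involution is involved.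

\subsection*{The module $H$ and its functionals}
Let $H=J$, regarded as a $\Lambda$-module; we write $H$ when its elements serve as labels of operators. For $\xi\in\operatorname{Hom}_K(H,K)$ and $\lambda\in\Lambda$ define $\xi\lambda$ by $(\xi\lambda)(h)=\xi(\lambda h)$. Let $H'$ be the set of functionals $\xi$ of finite support: those for which there is $N$ such that $\xi(h)=0$ whenever $h_i=0$ for all $|i|\le N$. Then $H'$ is a subspace and is closed under $\xi\mapsto\xi\lambda$. If $\xi$ and $N$ are as in the definition and $M\ge N$, then $h-u_Mh$ vanishes in the components $|i|\le N$, so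
\begin{equation}\label{eq:xifixed}
\xi u_M=\xi\qquad\text{for all large }M .
\end{equation}
This is the reason for restricting to $H'$; it is used in Lemma~\ref{lem:localunit}. Let $\pi_k\in H'$ send $h$ to the coefficient of $s$ in $h_k$. Then $\pi_k(p_k)=1$, and
\begin{equation}\label{eq:constant}
\text{if $\lambda_k$ is a constant $a\in K$, then $\lambda p_k=ap_k$ and $\pi_k\lambda=a\pi_k$.}
\end{equation}

\begin{lemma}\label{lem:functionals}
Let $G\subseteq H$ be a finite-dimensional subspace.
\begin{enumerate}
\item[(a)] Every linear functional on $G$ is the restriction of an element of $H'$.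
\item[(b)] There are $\eta\in H'$ and $k\in H$ with $\eta(G)=0$ and $\eta(k)=1$.
\item[(c)] If $l\ge1$ and $0\ne t\in H^{\otimes l}$, then $(\eta_1\otimes\dots\otimes\eta_l)(t)=1$ for some $\eta_1,\dots,\eta_l\in H'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Extend the functional to some $\xi\in\operatorname{Hom}_K(H,K)$ and choose $N$ such that $u_N$ fixes a basis of $G$. Then $\xi u_N$ agrees with $\xi$ on $G$, and it vanishes on every $h$ with $h_i=0$ for $|i|\le N+1$, so $\xi u_N\in H'$. (b) The bumps $p_i$ are linearly independent, so there is $k\in H\setminus G$; apply (a) to $G+Kk$. (c) We have $t\in G_1^{\otimes l}$ for some finite-dimensional $G_1\subseteq H$. Expand $t$ in the products of elements of a basis of $G_1$, pick a product with nonzero coefficient, and extend the corresponding dual basis functionals by (a).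
\end{proof}

\subsection*{The operators}
Let $W=\bigoplus_{m\ge0}H^{\otimes m}$ with $H^{\otimes0}=K$, and let
\[
F=W\otimes\Lambda=\bigoplus_{m\ge0}F_m,\qquad F_m=H^{\otimes m}\otimes\Lambda .
\]
This is a free right $\Lambda$-module. Put $\Omega=1\in F_0=\Lambda$. We define endomorphisms of the right $\Lambda$-module $F$, written on the left.
\begin{itemize}
\item An element $\lambda\in\Lambda$ acts on $F_0=\Lambda$ by multiplication, and on $F_m$ for $m\ge1$ through the \emph{first} tensor factor: $\lambda(h_1\otimes w)=\lambda h_1\otimes w$. The action on $F_0$ is right $\Lambda$-linear because $\Lambda$ is commutative.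
\item For $t\in W$, $T_t(w)=t\otimes w$. Thus $T_t$ is linear in $t$ and $T_{h_1\otimes\dots\otimes h_m}=T_{h_1}\cdots T_{h_m}$.
\item For $\xi\in H'$, $T^*_\xi(h_1\otimes w)=\xi(h_1)w$ on $F_m$ for $m\ge1$, and $T^*_\xi F_0=0$.
\end{itemize}
Since $\lambda\Omega=\lambda$, the first action embeds $\Lambda$ as a subalgebra of $\operatorname{End}_\Lambda(F)$, and we identify $\Lambda$ with it. For $h\in H$, $\xi\in H'$, $\lambda\in\Lambda$,
\begin{equation}\label{eq:relations}
T^*_\xi T_h=\xi(h),\qquad \lambda T_h=T_{\lambda h},\qquad T^*_\xi\lambda=T^*_{\xi\lambda}.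
\end{equation}
The first two follow by applying both sides to $w\in F$. In the third, both sides kill $F_0$ and send $h_1\otimes w$ to $\xi(\lambda h_1)w$. There is no rule for moving $\lambda$ out of $T_h\lambda$ or $\lambda T^*_\xi$.

A \emph{creation word} of length $m$ is a product $X=T_{h_1}\cdots T_{h_m}$ with $h_i\in H$, and an \emph{annihilation word} of length $n$ is a product $Y=T^*_{\xi_1}\cdots T^*_{\xi_n}$ with $\xi_i\in H'$; words of length $0$ equal $1$. Canceling from the middle by the first relation gives
\begin{equation}\label{eq:YX}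
YX=\begin{cases}\kappa,& n=m,\\ \kappa\,T^*_{\xi_1}\cdots T^*_{\xi_{n-m}},& n>m,\\ \kappa\,T_{h_{n+1}}\cdots T_{h_m},& n<m,\end{cases}
\qquad \kappa=\prod_{i=1}^{\min(m,n)}\xi_{n+1-i}(h_i)\in K .
\end{equation}
A \emph{monomial with coefficient $\lambda$} is a product $X\lambda Y$ with $X$ a creation word, $Y$ an annihilation word and $\lambda\in\Lambda$. Let $\mathcal T$ be the span of all monomials, let $I$ be the span of the monomials with coefficient in $J$, and let
\[
R=\Lambda+I .
\]
We shall see that $\mathcal T$ is a simple ring (Lemma~\ref{lem:divide}), so it no longer remembers the two ends of the chain. In $R$ the new operators occur only together with a coefficient of finite support, and the two ends survive.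

\begin{lemma}\label{lem:ring}
The sets $R\subseteq\mathcal T$ are subalgebras of $\operatorname{End}_\Lambda(F)$, and $I$ is an ideal of $R$. We have $XI\subseteq I$ for every creation word $X$ and $IY\subseteq I$ for every annihilation word $Y$. Moreover $\Lambda\cap I=J$, so that $R/I\cong\Lambda/J\cong K\times K$.
\end{lemma}

\begin{proof}
Consider a product $X_1\lambda_1Y_1\cdot X_2\lambda_2Y_2$ of monomials, and apply \eqref{eq:YX} to $Y_1X_2$, with $n$ the length of $Y_1$ and $m$ the length of $X_2$. Up to the scalar $\kappa$, the product is
\[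
\begin{array}{ll}
X_1\,(\lambda_1\lambda_2)\,Y_2 & \text{if } n=m,\\[2pt]
X_1\,\lambda_1\,\bigl(T^*_{\xi_1}\cdots T^*_{\xi_{n-m-1}}T^*_{\xi_{n-m}\lambda_2}Y_2\bigr) & \text{if } n>m,\\[2pt]
\bigl(X_1T_{\lambda_1h_{n+1}}T_{h_{n+2}}\cdots T_{h_m}\bigr)\,\lambda_2\,Y_2 & \text{if } n<m,
\end{array}
\]
a monomial with coefficient $\lambda_1\lambda_2$, $\lambda_1$ or $\lambda_2$, respectively. Hence $\mathcal T$ is a subalgebra and $I\cdot I\subseteq I$. If the first factor lies in $\Lambda$, then $n=0$, only the coefficients $\lambda_1\lambda_2$ and $\lambda_2$ occur, and so $\Lambda I\subseteq I$. If the second factor lies in $\Lambda$, then $m=0$, only $\lambda_1\lambda_2$ and $\lambda_1$ occur, and so $I\Lambda\subseteq I$. Thus $R$ is a subalgebra with ideal $I$. The inclusions $XI\subseteq I$ and $IY\subseteq I$ hold because they only lengthen the outer words.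

For $r\in\mathcal T$ consider the $F_0$-component of $r\Omega$. For $r=\lambda\in\Lambda$ it is $\lambda$. For a monomial $XjY$ with $j\in J$ it is $j$ if both words have length $0$, and it is $0$ otherwise, because a nonempty $Y$ kills $\Omega$ and a nonempty $X$ has image in $\bigoplus_{m\ge1}F_m$. So $\Lambda\cap I\subseteq J$, and $J\subseteq\Lambda\cap I$ by definition.
\end{proof}

Let $\chi_\pm\colon R\to K$ be the resulting homomorphisms, $\chi_\pm(\lambda+z)=\varepsilon_\pm(\lambda)$ for $\lambda\in\Lambda$, $z\in I$. Then $I=\ker\chi_-\cap\ker\chi_+$.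

\begin{example}\label{ex:theta}
We solve \eqref{eq:N} in $\mathcal T$ for the element $x=\theta$, which caused the failure in Example~\ref{ex:matrices}. Here $y=\theta-\theta^2=p_0$. Let $c=T^*_{\pi_1}$ and $d=T_{p_1}$. Since $\theta_1=1$ and $y_1=0$, the relations \eqref{eq:constant} and \eqref{eq:relations} give
\[
cd=1,\qquad c\theta^2=c,\qquad cy=0,\qquad yd=0 .
\]
So $v=y+c$ lies in $\theta+\mathcal T\theta^2$ and $vd=1$. Lemma~\ref{lem:regular} yields
\[
n=v-dv^2=y+c-dy^2-dyc-dc^2 ,
\]
with $n^2=(1-dv)(v-vdv)v=0$. The obstacle $y$ sits on the line $i=0$; the operators $c$ and $d$ borrow space from the line $i=1$, where $\theta$ acts as the identity. Inside $R$ this argument cannot work as it stands: $c'\in R\theta^2$ implies $\chi_-(c')=0$, so $c'd'\neq1$ for all $d'\in R$. But if $g\in I$ is an idempotent with $gy=y$, then $c'=gc$ and $d'=dg$ lie in $I$, and $v'=y+c'\in\theta+R\theta^2$ satisfies $v'd'=g$ and $gv'=v'$, so $v'$ is regular in $R$. The next section provides $g$, and provides substitutes for $c$ and $d$ when $x$ is arbitrary.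
\end{example}

\section{Square roots of $1$ lift in $R$}\label{sec:lifting}

The plateaus $u_N$ act as an identity on any given element of $I$, but they are not idempotent. To find an idempotent above $u=u_N$, choose $h$ and $\xi$ supported away from $u$ with $\xi(h)=1$. Then $1-T_hT^*_\xi$ is an idempotent of $\mathcal T$ that fixes $u$ on both sides, since $uT_h=0$ and $T^*_\xi u=0$. To obtain such an idempotent in $I$, we use $T_h$ only on a bounded part of the chain and the identity far out: we replace $T_h$ by $T_hj+(1-j)$ for a larger plateau $j$.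

\begin{lemma}\label{lem:localunit}
For every $y\in I$ there is an idempotent $g\in I$ with $gy=yg=y$.
\end{lemma}

\begin{proof}
Write $y$ as a finite sum of monomials $T_{h_1}\cdots T_{h_m}\,j_0\,T^*_{\xi_1}\cdots T^*_{\xi_n}$ with $j_0\in J$. By Lemma~\ref{lem:Lambda}(c) and \eqref{eq:xifixed} there is $u=u_N$ with $uh_1=h_1$, $uj_0=j_0$ and $\xi_nu=\xi_n$ for all $h_1$, $j_0$, $\xi_n$ that occur. On the left, $u$ meets $T_{h_1}$ if $m\ge1$ and $j_0$ if $m=0$; on the right it meets $T^*_{\xi_n}$ if $n\ge1$ and $j_0$ if $n=0$. So $uy=y=yu$ by \eqref{eq:relations}.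

Put $j=u_{N+2}$, $h=p_{N+2}$ and $\xi=\pi_{N+2}$. In the component $N+2$ the element $u$ is $0$ and $j$ is $1$, and $j$ is $1$ wherever $u$ is nonzero. Hence, by \eqref{eq:constant},
\[
(1-j)u=0,\quad (1-j)h=0,\quad uh=0,\quad \xi(1-j)=0,\quad \xi u=0,\quad \xi(h)=1 ,
\]
where $\xi(1-j)$ and $\xi u$ are functionals. Let $a=T_hj+(1-j)$ and $a'=jT^*_\xi+(1-j)$. By \eqref{eq:relations},
\[
a'a=j\,\xi(h)\,j+jT^*_{\xi(1-j)}+T_{(1-j)h}\,j+(1-j)^2=j^2+(1-j)^2=1 ,
\]
where the last step uses $2=0$. So $aa'$ is idempotent, and so is $g=1-aa'$. Since $1-(1-j)^2=j^2$ in characteristic $2$,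
\begin{equation}\label{eq:g}
g=j^2-T_h\,j^2\,T^*_\xi-T_h\,j(1-j)-(1-j)j\,T^*_\xi ,
\end{equation}
and all four coefficients lie in $J$, so $g\in I$. Finally $a'u=jT^*_{\xi u}+(1-j)u=0$ and $ua=T_{uh}j+u(1-j)=0$, which give $gu=u=ug$. Therefore $gy=guy=uy=y$ and $yg=yug=yu=y$.
\end{proof}

Next we divide $1$ by an arbitrary nonzero element $w$. The plan is to multiply on the right by creation operators until only creation operators remain, to extract the term of lowest degree with annihilation operators, and to kill the terms of higher degree with one more functional.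

\begin{lemma}\label{lem:divide}
For every $0\neq w\in\mathcal T$ there are an annihilation word $A$ and a creation word $B$ with $AwB=1$. In particular, $\mathcal T$ is a simple ring.
\end{lemma}

\begin{proof}
\emph{Step 1: $wB_1=T_t$ for a creation word $B_1$ and some $0\ne t\in\bigoplus_{l\ge1}H^{\otimes l}$.} The elements $X\Omega$, with $X$ a creation word, generate $F$ as a right $\Lambda$-module. So there is a creation word $X$ such that $w'=wX\in\mathcal T$ satisfies $w'\Omega\neq0$. Fix a basis of $W$ consisting of homogeneous elements. Expanding in this basis the creation words of those monomials in $w'$ whose annihilation word is empty, we obtain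
\[
w'=\sum_\alpha T_{c_\alpha}\lambda_\alpha+w'' ,
\]
where the $c_\alpha$ are distinct basis elements, $\lambda_\alpha\in\Lambda$, and $w''$ is a finite sum of monomials with nonempty annihilation word. Since $w''\Omega=0$, we have $\sum_\alpha c_\alpha\otimes\lambda_\alpha=w'\Omega\ne0$, so some $\lambda_{\alpha_0}$ is nonzero. Let $C\subseteq H$ be the common kernel of the functionals $\xi_n$ that label the last letters of the monomials in $w''$. It has finite codimension, and $w''T_{h}=0$ for $h\in C$. If $\lambda_{\alpha_0}C$ were zero, then $\lambda_{\alpha_0}H$ would be a quotient of the finite-dimensional space $H/C$, contrary to Lemma~\ref{lem:Lambda}(d). Choose $h'\in C$ with $\lambda_{\alpha_0}h'\ne0$. Then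
\[
w'T_{h'}=\sum_\alpha T_{c_\alpha}T_{\lambda_\alpha h'}=T_t,\qquad t=\sum_\alpha c_\alpha\otimes\lambda_\alpha h' ,
\]
and $t\neq0$ because the $c_\alpha$ are linearly independent and $\lambda_{\alpha_0}h'\neq0$. Put $B_1=XT_{h'}$.

\emph{Step 2: $A_1T_t=1+T_{t'}$ for an annihilation word $A_1$ and some $t'\in\bigoplus_{l\ge1}H^{\otimes l}$.} Let $t_l\in H^{\otimes l}$ be the components of $t$, and let $l_0\ge1$ be minimal with $t_{l_0}\neq0$. Choose $\eta_1,\dots,\eta_{l_0}$ for $t_{l_0}$ as in Lemma~\ref{lem:functionals}(c), and put $A_1=T^*_{\eta_{l_0}}\cdots T^*_{\eta_1}$. By \eqref{eq:YX}, $A_1T_{t_{l_0}}=(\eta_1\otimes\dots\otimes\eta_{l_0})(t_{l_0})=1$, and for $l>l_0$ the operator $A_1T_{t_l}$ is a linear combination of creation words of length $l-l_0\ge1$.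

\emph{Step 3.} Write $t'$ as a finite sum of pure tensors, let $G$ be the span of their first factors, and take $\eta$ and $k$ as in Lemma~\ref{lem:functionals}(b). Then $T^*_\eta T_{t'}=0$, so $T^*_\eta(1+T_{t'})T_k=\eta(k)=1$. Put $A=T^*_\eta A_1$ and $B=B_1T_k$.
\end{proof}

\begin{proposition}\label{prop:Rlifting}
The ring $R$ is left and right $\sqrt1$-lifting.
\end{proposition}

\begin{proof}
Let $x\in R$. By Lemma~\ref{lem:char2} we must solve \eqref{eq:N}. If $x^2=0$, take $n=x$. Let $x^2\neq0$ and $y=x-x^2$. Every element of $K=\mathbb F_2$ is idempotent, so $\chi_\pm(y)=0$ and $y\in I$; this is where $K=\mathbb F_2$ is used rather than just $2=0$. Take $g$ from Lemma~\ref{lem:localunit} for $y$, and $A,B$ from Lemma~\ref{lem:divide} for $w=x^2$. The words $A$ and $B$ need not lie in $R$, but $gA$ and $Bg$ lie in $I$ by Lemma~\ref{lem:ring}. With $c_0=gA$ and $d=Bg$,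
\[
gy=y,\qquad gc_0=c_0,\qquad dg=d,\qquad c_0x^2d=g(Ax^2B)g=g ,
\]
and Lemma~\ref{lem:room} gives $n$. So $R$ is left $\sqrt1$-lifting.

For the other side, apply Lemmas~\ref{lem:char2} and~\ref{lem:room} in $R^{\mathrm{op}}$, with $Bg$ in the role of $c_0$ and $gA$ in the role of $d$. Written in $R$, the hypotheses of Lemma~\ref{lem:room} are $yg=y$, $(Bg)g=Bg$, $g(gA)=gA$ and $(gA)x^2(Bg)=g$, and all four hold.
\end{proof}

\section{A trace that prevents idempotents from lifting}\label{sec:trace}

We want to repeat the argument of Example~\ref{ex:matrices} in $R$. The difficulty is that elements of $R$, such as $1$, are operators of infinite rank and have no trace. The remedy is that $F$ contains a shifted copy of itself. This gives a second action $\sigma$ of $\mathcal T$ on $F$ that differs from the given one only by operators of finite rank, and the trace of the difference $r-\sigma(r)$ takes the place of the trace of $r$.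

\subsection*{The trace of operators of finite rank}
Let $\mathfrak F$ be the set of $Z\in\operatorname{End}_\Lambda(F)$ of the form $Z=\alpha\beta$ with $\Lambda$-linear maps $\beta\colon F\to\Lambda^k$ and $\alpha\colon\Lambda^k\to F$ for some $k$. It is an ideal of $\operatorname{End}_\Lambda(F)$; a sum of two such maps factors through $\Lambda^{k}\oplus\Lambda^{k'}$. Fix a $\Lambda$-basis of $F$ that contains $\Omega$ and otherwise consists of elements of the $F_m$, $m\ge1$. The image of $\alpha$ lies in the span of finitely many basis elements, so the matrix of $Z\in\mathfrak F$ has finitely many nonzero rows, and the sum $\operatorname{tr}Z\in\Lambda$ of its diagonal entries is defined.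

\begin{lemma}\label{lem:trace}
The map $\operatorname{tr}\colon\mathfrak F\to\Lambda$ is additive, and for $Z\in\mathfrak F$ and $r\in\operatorname{End}_\Lambda(F)$ we have $\operatorname{tr}(Zr)=\operatorname{tr}(rZ)$ and $\operatorname{tr}(Z^2)=(\operatorname{tr}Z)^2$.
\end{lemma}

\begin{proof}
Additivity holds entry by entry. Let $Z=\alpha\beta$ with matrices $(\alpha_{qi})$ and $(\beta_{iq})$, where $q$ runs through the basis of $F$ and $1\le i\le k$; only finitely many $\alpha_{qi}$ are nonzero. Since $\Lambda$ is commutative, $\operatorname{tr}Z=\sum_{q,i}\alpha_{qi}\beta_{iq}=\sum_{i,q}\beta_{iq}\alpha_{qi}=\operatorname{tr}_k(\beta\alpha)$, the trace of a $k\times k$ matrix. Applied to $Zr=\alpha(\beta r)$ and $rZ=(r\alpha)\beta$, this shows that both traces equal $\operatorname{tr}_k(\beta r\alpha)$. Applied to $Z^2=\alpha(\beta\alpha\beta)$, it gives $\operatorname{tr}(Z^2)=\operatorname{tr}_k\bigl((\beta\alpha)^2\bigr)$, which is $(\operatorname{tr}_k(\beta\alpha))^2$ by Lemma~\ref{lem:tracesquare}.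
\end{proof}

\subsection*{The shifted action}
Let $E_0$ be the projection of $F$ onto $F_0$ and $E_1=1-E_0$ the projection onto $F_{\ge1}=\bigoplus_{m\ge1}F_m$. Then $E_0\in\mathfrak F$, since it factors through $F_0=\Lambda$. Regard $H\otimes\Lambda$ as a $\Lambda$-$\Lambda$-bimodule, with $\Lambda$ acting on the left on $H$ and on the right on $\Lambda$. Since $\Lambda\otimes_\Lambda H\cong H$, there is an isomorphism of right $\Lambda$-modules
\[
\Phi\colon F\otimes_\Lambda(H\otimes\Lambda)\longrightarrow W\otimes H\otimes\Lambda=F_{\ge1},\qquad (t\otimes\mu)\otimes(k\otimes\nu)\longmapsto t\otimes\mu k\otimes\nu .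
\]
For $r\in\operatorname{End}_\Lambda(F)$ let $\sigma(r)$ be $\Phi(r\otimes1)\Phi^{-1}$ on $F_{\ge1}$ and $0$ on $F_0$. Thus $\sigma(r)$ treats the last factor $H\otimes\Lambda$ as coefficients and lets $r$ act on what precedes it. The map $\sigma$ is additive and multiplicative, and $\sigma(1)=E_1$. We claim that for $\lambda\in\Lambda$, $h\in H$, $\xi\in H'$,
\begin{equation}\label{eq:sigma}
\sigma(\lambda)=\lambda E_1,\qquad \sigma(T_h)=T_hE_1,\qquad \sigma(T^*_\xi)=E_1T^*_\xi .
\end{equation}
On $F_0$ all six operators vanish. The space $F_{m+1}$ is spanned by elements $z=t\otimes k\otimes\nu$ with $t=h_1\otimes\dots\otimes h_m$, and $\sigma(r)z=\Phi\bigl(r(t\otimes1)\otimes(k\otimes\nu)\bigr)$. If $m\ge1$, each of the three operators changes only the left end of $t$, so $\sigma(r)z=rz\in F_{\ge1}$, as claimed. Let $m=0$, so $z=k\otimes\nu$. Then $\sigma(\lambda)z=\Phi(\lambda\otimes(k\otimes\nu))=\lambda k\otimes\nu=\lambda z$; next $\sigma(T_h)z=h\otimes k\otimes\nu=T_hz$; and $\sigma(T^*_\xi)z=0$ because $T^*_\xi\Omega=0$, while $E_1T^*_\xi z\in E_1F_0=0$. This proves \eqref{eq:sigma}.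

Let $X\lambda Y$ be a monomial. From $E_1T_h=T_h$ and $T^*_\xi E_1=T^*_\xi$ we get $\sigma(X)=XE_1$ and $\sigma(Y)=E_1Y$ by multiplicativity, also for empty words. Since $\lambda$ preserves each $F_m$, it commutes with $E_1$, and therefore
\begin{equation}\label{eq:D}
X\lambda Y-\sigma(X\lambda Y)=X\lambda Y-X\lambda E_1Y=X\lambda E_0Y\in\mathfrak F .
\end{equation}
By additivity $D(r)=r-\sigma(r)$ lies in $\mathfrak F$ for all $r\in\mathcal T$, and we may define
\[
\tau\colon\mathcal T\to\Lambda,\qquad\tau(r)=\operatorname{tr}D(r).
\]

\begin{proposition}\label{prop:tau}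
The map $\tau$ is additive and has the following properties.
\begin{enumerate}
\item[(a)] For a monomial, $\tau(X\lambda Y)=\kappa\lambda$ if $X$ and $Y$ have the same length and $YX=\kappa\in K$, and $\tau(X\lambda Y)=0$ if the lengths differ. In particular, $\tau(\lambda)=\lambda$ for $\lambda\in\Lambda$, and $\tau(I)\subseteq J$.
\item[(b)] $\varepsilon_\pm(\tau(r))=\chi_\pm(r)$ for all $r\in R$.
\item[(c)] $\tau(r^2)=\tau(r)^2$ for all $r\in\mathcal T$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By \eqref{eq:D} and Lemma~\ref{lem:trace},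
\[
\tau(X\lambda Y)=\operatorname{tr}(X\lambda E_0\cdot E_0Y)=\operatorname{tr}(E_0YX\lambda E_0),
\]
and this is the $F_0$-component of $YX\lambda\Omega$. Now use \eqref{eq:YX}. If the lengths agree, the component is $\kappa\lambda$. If $Y$ is longer, $YX$ kills $F_0$. If $X$ is longer, $YX\lambda\Omega\in F_{\ge1}$.

(b) For $r=\lambda+z$ with $\lambda\in\Lambda$ and $z\in I$, part (a) gives $\tau(r)-\lambda=\tau(z)\in J$.

(c) Put $D=D(r)$. In characteristic $2$ we have $D=r+\sigma(r)$ and $\sigma(r)=r+D$. Since $\sigma(r)^2=\sigma(r^2)$,
\[
D^2=r^2+\sigma(r^2)+r\sigma(r)+\sigma(r)r=D(r^2)+r(r+D)+(r+D)r=D(r^2)+rD+Dr .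
\]
By Lemma~\ref{lem:trace}, $\tau(r)^2=\operatorname{tr}(D^2)=\tau(r^2)+2\operatorname{tr}(rD)=\tau(r^2)$.
\end{proof}

As an illustration, part (a) applied to \eqref{eq:g} gives $\tau(g)=j^2-\xi(h)j^2-0-0=0$. This is the only possible value for an idempotent in $I$, whose image under $\tau$ is an idempotent of $\Lambda$ contained in $J$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:ring}, $R$ is an $\mathbb F_2$-algebra with $R/I\cong K\times K$ via $(\chi_-,\chi_+)$, and by Proposition~\ref{prop:Rlifting} it is left and right $\sqrt1$-lifting. Let $e\in R$ be idempotent. By Proposition~\ref{prop:tau}(c), $\tau(e)$ is an idempotent of $\Lambda$, so $\tau(e)\in\{0,1\}$ by Lemma~\ref{lem:Lambda}(b). Proposition~\ref{prop:tau}(b) then gives $\chi_-(e)=\chi_+(e)$. Hence the idempotent $(0,1)$ of $R/I$ is not the image of an idempotent of $R$. In terms of Definition~\ref{def:lifting}, the element $\theta$ satisfies $\theta^2-\theta\in I$, but no idempotent $e$ satisfies $e-\theta\in I$. So $R$ is not an exchange ring.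
\end{proof}

\section{Reduction to characteristic $2$ and positive results}\label{sec:positive}

We prove Theorem~\ref{thm:B}. It is convenient to restate \eqref{eq:E}: for $x\in R$ and an idempotent $e$,
\begin{equation}\label{eq:exch}
e-x\in R(x-x^2)\iff e\in Rx\ \text{ and }\ 1-e\in R(1-x).
\end{equation}
Indeed, if $e-x=r(x-x^2)$, then $e=(1+r(1-x))x$ and $1-e=(1-rx)(1-x)$. Conversely, if $e=rx$ and $1-e=r'(1-x)$, then $e-x=e(1-x)-(1-e)x=(r-r')(x-x^2)$.

An ideal is \emph{nil} if all its elements are nilpotent. Nil ideals do not affect the exchange property.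

\begin{lemma}\label{lem:nil}
Let $N$ be a nil ideal of $R$. If $R/N$ is an exchange ring, then so is $R$.
\end{lemma}

\begin{proof}
Let $x\in R$. By \eqref{eq:exch} in $R/N$ there is $e_0\in Rx$ with $e_0-e_0^2\in N$ and $1-e_0\in R(1-x)+N$. Choose $k\ge1$ with $(e_0-e_0^2)^k=0$ and let $p(t)=1-(1-t^k)^k\in\mathbb Z[t]$. Then $t^k$ divides $p$ and $(1-t)^k$ divides $1-p$, so $e=p(e_0)$ satisfies $e(1-e)=0$, and $e\in Re_0\subseteq Rx$. The polynomial $p(t)-t$ vanishes at $0$ and $1$, so it is divisible by $t-t^2$ in $\mathbb Z[t]$, and $e-e_0\in N$. Hence $1-e=r(1-x)+n$ with $r\in R$ and $n\in N$.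

It remains to remove $n$, which we do by changing $e$ within $Re$. The element $w=1-n=e+r(1-x)$ is a unit because $n$ is nilpotent. Put $e'=e+(1-e)w^{-1}e$. Then $e'e=e'$ and $e'(1-e)=0$, so $e'^2=e'e+e'(1-e)w^{-1}e=e'$, and $e'\in Re\subseteq Rx$. Also
\[
1-e'=(1-e)(1-w^{-1}e)=(1-e)w^{-1}(w-e)=(1-e)w^{-1}r(1-x)\in R(1-x).
\]
By \eqref{eq:exch}, $R$ is an exchange ring.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
We test \eqref{eq:S} on $b=3$, the element that excluded $\mathbb Z/16\mathbb Z$. There is $\omega=3+8r$ with $\omega^2=1$, that is, $8+48r+64r^2=0$. So $8=8(2z)$ with $z=-3r-4r^2$, and iterating twice gives $8=8(2z)^3=64z^3$. Put $e=8z^3$. Then $8e=64z^3=8$ and $e^2=(8e)z^3=8z^3=e$. Integers are central, so for $a\in R$,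
\[
ea=z^3a\cdot8=z^3a\cdot8e=eae,\qquad ae=8\cdot az^3=8e\cdot az^3=eae .
\]
Thus $e$ is a central idempotent, and $R=R_1\times R_2$ with $R_1=eR$ and $R_2=(1-e)R$. In $R_1$ we have $8\cdot ez^3=e^2=e$, so $8$, and with it $2$, is a unit. In $R_2$ we have $8(1-e)=0$. As a factor ring of $R$, the ring $R_1$ is left $\sqrt1$-lifting, so it is an exchange ring by Proposition~\ref{prop:twounit}.

For optimality consider $R=\mathbb Z/8\mathbb Z$. It satisfies \eqref{eq:S}: if $b$ is odd, then $b^2=1$ and $\omega=b$ works; if $b$ is even, then $1-b^2$ is a unit and $\omega=1$ works. In any decomposition as in (1), the element $2$ is both nilpotent and a unit in $R_1$, so $R_1=0$ and $R_2=\mathbb Z/8\mathbb Z$, which is annihilated only by multiples of $8$.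
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Since $R_1$ is an exchange ring, $R$ is an exchange ring if and only if $R_2$ is. The ideal $2R_2$ has cube $8R_2=0$, so by Lemma~\ref{lem:nil} and passage to factor rings, $R_2$ is an exchange ring if and only if $R_2/2R_2$ is. Finally $2R_1=R_1$ gives $R/2R\cong R_2/2R_2$. The second sentence of (2) follows because $R/2R$ is again left $\sqrt1$-lifting.
\end{proof}

For part (3) we recall some definitions and theorems. A ring is \emph{reduced} if $0$ is its only nilpotent element. A proper ideal $P$ of $S$ is \emph{prime} if $\mathfrak a\mathfrak b\subseteq P$ for ideals $\mathfrak a,\mathfrak b$ implies $\mathfrak a\subseteq P$ or $\mathfrak b\subseteq P$; replacing $\mathfrak a,\mathfrak b$ by $\mathfrak a+P,\mathfrak b+P$, one may assume that they contain $P$. A ring is prime if $0$ is a prime ideal, and then $aSb=0$ implies $a=0$ or $b=0$; it is \emph{semiprime} if it has no nonzero nilpotent ideal, which holds for prime rings. An $\mathbb F_2$-algebra $S$ \emph{satisfies a polynomial identity} (is PI) if some nonzero polynomial over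 $\mathbb F_2$ in noncommuting variables vanishes under all substitutions from $S$; this passes to factor rings. A ring is \emph{primitive} if it has a faithful simple module; a simple ring is primitive, because the annihilator of a simple module is a proper ideal. A ring $S$ is \emph{strongly $\pi$-regular} if for every $a\in S$ there is $k$ with $a^k\in Sa^{k+1}\cap a^{k+1}S$. We use the following theorems.
\begin{itemize}
\item (Kaplansky) A primitive PI ring is simple and finite-dimensional over its center.
\item (Rowen \cite{rowen}) Every nonzero ideal of a semiprime PI ring contains a nonzero central element.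
\item (Dischinger \cite{dischinger}) If for every $a\in S$ there is $k$ with $a^k\in Sa^{k+1}$, then also for every $a\in S$ there is $k$ with $a^k\in a^{k+1}S$.
\item (Stock \cite{stock}) Strongly $\pi$-regular rings are exchange rings.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $S=R/2R$. By part (2) it suffices to show that $S$ is an exchange ring. By Lemma~\ref{lem:char2}, in every factor ring $\bar S$ of $S$,
\begin{equation}\label{eq:factor}
\text{for every $x\in\bar S$ there is $r\in\bar S$ with $(x-rx^2)^2=0$.}
\end{equation}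

\emph{Case (i): the nilpotent elements of $S$ lie in a nil ideal $N$.} The ring $\bar S=S/N$ is reduced: if $a^k\in N$, then $a$ is nilpotent, so $a\in N$. Let $x\in\bar S$. By \eqref{eq:factor}, $x=rx^2$ for some $r$. Then
\[
(xrx-x)^2=x(rx^2)rx-x(rx^2)-x^2rx+x^2=x^2rx-x^2-x^2rx+x^2=0 ,
\]
so $xrx=x$, and $e=rx\in\bar Sx$ is idempotent. Since $ex=rx^2=x$, we have $1-e=(1-e)(1-x)\in\bar S(1-x)$. By \eqref{eq:exch}, $\bar S$ is an exchange ring, and by Lemma~\ref{lem:nil} so is $S$.

\emph{Case (ii): $S$ is PI.} We show that $S$ is strongly $\pi$-regular, first modulo prime ideals and then in $S$ itself.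

Let $P$ be a prime ideal, $\bar S=S/P$, and let $c\neq0$ be central in $\bar S$. Then $c$ is not a zero divisor, since $ca=0$ gives $c\bar Sa=0$ and so $a=0$. By \eqref{eq:factor} there is $r$ with $c^2(1-rc)^2=0$. Hence $(1-rc)^2=0$, that is, $1=(2r-rcr)c$, and the central element $c$ is a unit. By Rowen's theorem every nonzero ideal of $\bar S$ contains such a $c$, so $\bar S$ is simple. By Kaplansky's theorem $\bar S$ is finite-dimensional over its center, so every chain $\bar S\bar a\supseteq\bar S\bar a^2\supseteq\cdots$ becomes stationary. We conclude that for every prime ideal $P$ and every $a\in S$ there is $k\ge1$ with $a^k\in Sa^{k+1}+P$.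

We claim that for every $a\in S$ there is $k\ge1$ with $a^k\in Sa^{k+1}$. Suppose that this fails for $a$. Consider the ideals $P$ such that $a^k\notin Sa^{k+1}+P$ for all $k\ge1$. The zero ideal is one of them, and so is the union of any chain of them, so Zorn's lemma provides a maximal one, $P$, and $P\ne S$. We show that $P$ is prime, which contradicts the previous paragraph. Let $\mathfrak a,\mathfrak b$ be ideals properly containing $P$ with $\mathfrak a\mathfrak b\subseteq P$. By maximality, $a^k-ra^{k+1}\in\mathfrak a$ and $a^l-qa^{l+1}\in\mathfrak b$ for some $k,l\ge1$ and $r,q\in S$. In the product of these two elements the term $a^kqa^{l+1}$ need not lie in $Sa^{k+l+1}$, so we first raise the exponent. Modulo $\mathfrak b$ we have $a^l\equiv qa^l\cdot a$, and substituting this congruence into itself gives $a^l\equiv q^{i}a^{l+i}$ for all $i\ge1$. With $q'=q^{k+1}$,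
\[
(a^k-ra^{k+1})(a^l-q'a^{k+l+1})=a^{k+l}-\bigl(r+a^kq'-ra^{k+1}q'\bigr)a^{k+l+1}\in\mathfrak a\mathfrak b\subseteq P .
\]
So $a^{k+l}\in Sa^{k+l+1}+P$, contrary to the choice of $P$. Hence $P$ is prime, and the claim follows.

By Dischinger's theorem, for every $a$ there is also $k$ with $a^k\in a^{k+1}S$. Each of the two conditions persists when $k$ is increased, so $S$ is strongly $\pi$-regular, and it is an exchange ring by Stock's theorem.

If $R$ is commutative, then $S$ satisfies the identity $X_1X_2-X_2X_1$, and case (ii) applies. Case (i) applies as well, without the quoted theorems, because the nilpotent elements of a commutative ring form an ideal.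
\end{proof}

\begin{thebibliography}{9}

\bibitem{dischinger}
Dischinger, C. R. Acad. Sci. Paris 283 (1976).

\bibitem{source}
\emph{Exchange rings, exchange equations, and lifting properties},
\texttt{https://math.byu.edu/\textasciitilde{}pace/suit2\_web.pdf}.

\bibitem{rowen}
Rowen, Bull. AMS 79 (1973).

\bibitem{stock}
Stock, \emph{On rings whose projective modules have the exchange property}, J. Algebra 103 (1986).

\end{thebibliography}
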